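# One Slice Function Made from All of Them: Monotone Comparator Circuits in Bulk

## 1. The list of all slice functions folds onto any one of its members

Fix $N\ge 2$ and $1\le k\le N-1$. A **$k$-slice function** is a function $f:\{0,1\}^N\to\{0,1\}$ that is $0$ on all inputs of weight less than $k$ and $1$ on all inputs of weight greater than $k$. On the middle layer $\Lambda=\{s\in\{0,1\}^N:|s|=k\}$ it is arbitrary. Write $f_h$ for the slice function whose values on $\Lambda$ are given by $h:\Lambda\to\{0,1\}$. Every $f_h$ is monotone: if $x<x'$ then $|x|<|x'|$, so if both are not in the same constant region then either $f_h(x)=0$ (when $|x|<k$) or $f_h(x')=1$ (when $|x'|>k$), and one of these two cases must hold because $x$ and $x'$ cannot both have weight $k$.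

With $K=|\Lambda|$ there are $H=2^K$ slice functions. Let $\mathcal B$ be the list of all of them. The object on which everything turns is this complete list, and the following fact about it.

Since $f_h$ and $f_{h'}$ agree outside $\Lambda$, we have
$$f_{h\wedge h'}=f_h\wedge f_{h'},\qquad f_{h\vee h'}=f_h\vee f_{h'}. \tag{1}$$

A *comparator gate* takes two wires carrying $a$ and $b$ and leaves $a\wedge b$ on one of them and $a\vee b$ on the other. The inputs are consumed, and there is no copying.

**Folding Lemma.** Let $\Lambda$ be a finite nonempty set, let $H=2^{|\Lambda|}$, and let $h\mapsto f_h$ assign a Boolean function to every $h:\Lambda\to\{0,1\}$ so that (1) holds. Fix $h$. Starting from $2H$ wires that carry every $f_g$ exactly twice, comparator gates can produce $f_h$ on $H/2$ distinct wires.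

**Proof.** There are two rounds, the first to trim every function to its part inside $h$, the second to merge parts into the whole of $h$.

*Round 1.* For each $g$ let $k_g=\neg(g\oplus h)$, the function that is $1$ exactly where $g$ and $h$ agree. The map $g\mapsto k_g$ is a bijection of the set of all functions on $\Lambda$. Hence two copies of the list can be arranged as $H$ pairs $(f_g,f_{k_g})$, one for each $g$: the first copy supplies the first entries and the second copy supplies the second entries. Now $g\wedge k_g=g\wedge h$, because where $g=1$ and $g$ agrees with $h$, also $h=1$, and conversely. One gate on each pair therefore produces $f_{g\wedge h}$, once for every $g$. The $\vee$-outputs are ignored.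

*Round 2.* Pair $g$ with $\neg g$. There are $H/2$ such pairs, and $(g\wedge h)\vee(\neg g\wedge h)=h$. So one gate on the wires carrying $f_{g\wedge h}$ and $f_{\neg g\wedge h}$ produces $f_h$ as its $\vee$-output. $\square$

**Example.** Take $N=3$, $k=1$. The layer is $\{100,010,001\}$, and we encode $h$ by the set of those $i\in\{1,2,3\}$ whose unit vector has value $1$. Let $h=\{1\}$, so $f_h=x_1\vee(x_2\wedge x_3)$. For $G\subseteq\{1,2,3\}$, the partner $k_G$ is the complement of $G\,\triangle\,\{1\}$. For instance $G=\{1,2\}$ is paired with $\{1,3\}$, and $G=\{2,3\}$ is paired with $\emptyset$. After Round 1 we hold $f_{\{1\}}$ for the four sets $G\ni 1$ and $f_\emptyset$ for the four others. Of $G$ and its complement exactly one contains $1$, so every gate in Round 2 yields $f_{\{1\}}\vee f_\emptyset=f_{\{1\}}$. Sixteen wires have become four copies of $f_h$.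

What is this for? The fold costs four wires of list per copy of $f_h$, *whichever $h$ we choose*. If the complete list can be manufactured from variables at a cost of few wires per entry, then every slice function is cheap when it is ordered in bulk. But there are $2^K$ slice functions with $K$ exponential in $N$, so by counting most of them must be expensive when ordered singly. That is a gap between the price of one copy and the price per copy, and the existence of such a gap is what these notes are about.

## 2. Comparator circuits, size, and size per copy

**Definition (comparator circuit).** A comparator circuit consists of wires and a sequence of comparator gates. Each wire is initially labeled with a literal $x_i$ or $\neg x_i$ or a constant $0$ or $1$. A gate is applied to an ordered pair $(i,j)$ of distinct wires: if they carry $a,b$, then afterwards wire $i$ carries $a\wedge b$ and wire $j$ carries $a\vee b$. Some wires are designated as outputs, and each output wire computes the function it carries after all gates. The *size* is the number of wires; gates are free. The circuit is *monotone* if no negated literal is used as a label.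

**Definition (sizes).** For monotone $f:\{0,1\}^n\to\{0,1\}$ and $m\ge1$, let $\mathrm{mCC}(m\cdot f)$ be the minimum size of a monotone comparator circuit with $m$ distinct output wires, each computing $f$ on the same input. Put $\mathrm{mCC}(f)=\mathrm{mCC}(1\cdot f)$ and
$$\underset{\sim}{\mathrm{mCC}}(f)=\lim_{m\to\infty}\frac{\mathrm{mCC}(m\cdot f)}{m}.$$

The paper "Amortized Circuit Complexity, Formal Complexity Measures, and Catalytic Algorithms" (http://eccc.uni-trier.de/report/2021/035/revision/1/download) contains the following statement.

**Conjecture 1.3.** For any monotone $f:\{0,1\}^n\to\{0,1\}$, $\ \underset{\sim}{\mathrm{mCC}}(f)=\mathrm{mCC}(f)$.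

In words: for monotone comparator circuits, buying in bulk never gives a discount. We shall prove that this is false, exponentially so.

**Finiteness.** A monotone formula with $\lambda$ leaves gives a monotone comparator circuit with $\lambda$ wires: evaluate subformulas on disjoint sets of wires, and for each connective apply one gate to the two result wires, keeping the output that is wanted. Every monotone function has a monotone formula (constants allowed), so $\mathrm{mCC}(m\cdot f)$ is finite.

**The limit.** Placing two circuits side by side shows $\mathrm{mCC}((m+m')\cdot f)\le\mathrm{mCC}(m\cdot f)+\mathrm{mCC}(m'\cdot f)$. By Fekete's lemma, the limit of $\mathrm{mCC}(m\cdot f)/m$ exists and equals the infimum over $m\ge 1$. Hence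
$$\underset{\sim}{\mathrm{mCC}}(f)\le\frac{\mathrm{mCC}(m_0\cdot f)}{m_0}\quad\text{for every } m_0\ge1, \tag{2}$$
and in particular $\underset{\sim}{\mathrm{mCC}}(f)\le\mathrm{mCC}(f)$. To bound the amortized size from above, one good value $m_0$ is enough, however enormous.

**Notation for wire bookkeeping.** For finite multisets $A,B$ of monotone functions with $|A|=|B|$, write $A\Rightarrow B$ if some gate sequence on $|A|$ wires carrying $A$ ends with the wires carrying $B$. The relation is transitive, and $A\Rightarrow B$, $A'\Rightarrow B'$ imply $A+A'\Rightarrow B+B'$, where $+$ is the sum of multisets. The letter $D$ stands for an unspecified multiset of leftover functions ("garbage"), possibly different at each occurrence. One gate is $\{a,b\}\Rightarrow\{a\wedge b,a\vee b\}$. In this notation the Folding Lemma says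
$$2\mathcal B\Rightarrow \tfrac H2\cdot f_h+D. \tag{3}$$

**Example (sorting).** A comparator gate puts the smaller of two bits on one wire and the larger on the other. So a sorting network, for instance bubble sort, turns $r$ wires carrying $r$ variables into wires carrying $T_1,\dots,T_r$, where $T_j$ is $1$ if and only if at least $j$ of the variables are $1$. All thresholds appear, on distinct wires.

## 3. Functions for which bulk production saves nothing

Before building a counterexample, let us see which functions cannot be one. A variable $x_i$ is *essential* for $f$ if $f$ depends on it, that is, if the other variables can be fixed so that the restricted function is not constant. For monotone $f$ this restricted function is then $x_i$.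

**Theorem 4(a).** Every monotone $f$ with $e$ essential variables has $\underset{\sim}{\mathrm{mCC}}(f)\ge e$.

**Proof.** The purpose is to count wires with a given label. Let $x_i$ be essential, and fix the other variables so that $f$ becomes $x_i$. Take a circuit with $m$ outputs computing $f$. After the restriction each wire initially carries an element of the chain $\{0,x_i,1\}$, and this stays true under gates. A gate on two comparable functions outputs the same two functions, so each gate only permutes the multiset of functions on the wires. At the end at least $m$ wires carry $x_i$, so at least $m$ wires carried $x_i$ at the start. All other variables were fixed to constants, so these wires are labeled $x_i$. Wires with different labels are different, so summing over the $e$ essential variables gives $\mathrm{mCC}(m\cdot f)\ge em$. Divide by $m$. $\square$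

Consequently $e\le\underset{\sim}{\mathrm{mCC}}(f)\le\mathrm{mCC}(f)$ always, and the conjectured equality holds whenever $\mathrm{mCC}(f)=e$. Two cases by hand:

*Read-once formulas.* Suppose $f$ is given by a formula in $\wedge,\vee$ without constants in which each of $e$ variables occurs exactly once. Then $\mathrm{mCC}(f)\le e$. All $e$ variables are essential: at each connective above a given variable, the other argument can be set to $1$ (for $\wedge$, by all ones) or to $0$ (for $\vee$, by all zeros), independently since no variable is shared. So both sizes equal $e$. This covers $x_1\wedge x_2$ and $x_1\vee(x_2\wedge x_3)$.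

*Thresholds.* For $1\le r\le N$, sorting gives $\mathrm{mCC}(T_r)\le N$, and all $N$ variables are essential (set $r-1$ of the others to $1$ and the rest to $0$). So both sizes equal $N$. This covers the majority of three bits, with both sizes $3$.

A counterexample therefore must have $\mathrm{mCC}(f)$ larger than its number of essential variables. Slice functions are natural candidates, since nearly all of them are complicated.

## 4. Block-scan functions and the statements to be proved

For the disproof alone, slice functions suffice. To get the strongest separations we use a generalization in which the variables are cut into blocks.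

**Definition (block-scan function).** Let $b\ge2$, $1\le k\le b-1$, $t\ge1$, $N=bt$. Split the variables into $t$ blocks $x^{(1)},\dots,x^{(t)}\in\{0,1\}^b$. Put $\Lambda=\{s\in\{0,1\}^b:|s|=k\}$, $L=|\Lambda|=\binom bk$, $K=L^t$. For $h:\Lambda^t\to\{0,1\}$ define $f_h:\{0,1\}^N\to\{0,1\}$ as follows. Scan the blocks $j=t,t-1,\dots,1$. At the first block with $|x^{(j)}|\ne k$, stop and output $1$ if $|x^{(j)}|>k$ and $0$ if $|x^{(j)}|<k$. If all blocks have weight $k$, output $h(x)$.

For $t=1$ these are exactly the $k$-slice functions on $N=b$ variables.

**Example.** Let $b=2$, $k=1$, $t=2$. Look at $x^{(2)}$: if it is $11$ output $1$, if it is $00$ output $0$. Otherwise look at $x^{(1)}$ in the same way. If both blocks are in $\{10,01\}$, output $h(x^{(1)},x^{(2)})$. Here $L=2$, $K=4$, and there are $16$ such functions of four variables.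

**$f_h$ is monotone.** Let $x\le x'$ and $f_h(x)=1$; we show $f_h(x')=1$. If $x=x'$ there is nothing to do. Otherwise let $j$ be the first block in scan order with $x^{(j)}\ne x'^{(j)}$. If the scan stops before $j$, the outputs agree. Otherwise both scans reach $j$, and $|x^{(j)}|<|x'^{(j)}|$. If $|x'^{(j)}|\le k$, then $|x^{(j)}|<k$ and $f_h(x)=0$, a contradiction. So $|x'^{(j)}|>k$ and $f_h(x')=1$.

The identities (1) hold for block-scan functions: on an input whose scan stops, all $f_h$ have the same value, and on the remaining inputs $f_h$ is $h$. For the same reason distinct $h$ give distinct $f_h$. So the Folding Lemma, and (3), apply with $\Lambda^t$ in place of $\Lambda$ and $H=2^K$.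

**Theorem 1.** For every $h$, $\ \underset{\sim}{\mathrm{mCC}}(f_h)\le 2b(N-1)$. In particular every $k$-slice function ($1\le k\le N-1$) on $N\ge2$ variables has $\underset{\sim}{\mathrm{mCC}}\le 2N(N-1)$.

**Theorem 2.** Let $\ell=\log_2K$ and suppose $\lfloor\sqrt{K/\ell}\rfloor\ge N+2$. Then for all but a $2^{-K/4}$ fraction of the $2^K$ functions $h$, $\ \mathrm{mCC}(f_h)>\sqrt{K/\ell}$.

**Corollary 3 (Conjecture 1.3 is false).** Take $t=1$, $b=N=30$, $k=15$. Then $K=\binom{30}{15}=155117520$ and $27<\ell<28$, so $\sqrt{K/\ell}>2353$. Almost all $15$-slice functions on $30$ variables have $\mathrm{mCC}>2353$, but all have $\underset{\sim}{\mathrm{mCC}}\le2\cdot30\cdot29=1740$. More generally, for $N\ge20$ and $k=\lfloor N/2\rfloor$, almost all $k$-slice functions have $\mathrm{mCC}>2^{N/2}/(N+1)$ while $\underset{\sim}{\mathrm{mCC}}\le 2N(N-1)$.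

Here "almost all" means all but a $2^{-K/4}$ fraction. The functions are shown to exist by counting.

**Theorem 4 (near-optimal amortized size).**

(a) Every monotone $f$ with $e$ essential variables has $\underset{\sim}{\mathrm{mCC}}(f)\ge e$.

(b) For every even $n_0\ge28$ and every $N\ge n_0$ there is a monotone $F$ depending on all of its $N$ variables with
$$N\le\underset{\sim}{\mathrm{mCC}}(F)\le N+3n_0-4,\qquad \mathrm{mCC}(F)>N-n_0+2^{n_0/4}/\sqrt{n_0/2}.$$
Hence for each fixed $\varepsilon\in(0,1]$ and all large $N$ there is such an $F$ with $N\le\underset{\sim}{\mathrm{mCC}}(F)\le(1+\varepsilon)N$ and $\mathrm{mCC}(F)\ge2^{\varepsilon N/13}$. Also, for each $c$ and all large $N$ there is such an $F$ with $\underset{\sim}{\mathrm{mCC}}(F)=N+O_c(\log N)$ and $\mathrm{mCC}(F)\ge N^c$. The lower bound in (a) is thus asymptotically attained by functions of exponential complexity.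

**Theorem 5 (size of the gap).** Let $\rho(N)=\max_f\mathrm{mCC}(f)/\underset{\sim}{\mathrm{mCC}}(f)$ over monotone $f$ on $N$ variables. Then $2^{N/2-O(\log N)}\le\rho(N)\le2^{N+1}$ (the $O$ refers to $N\to\infty$). For each fixed $b\ge2$ and $N=bt\to\infty$ there are $f$ with linear amortized size $\underset{\sim}{\mathrm{mCC}}(f)\le2b(N-1)$ and
$$\mathrm{mCC}(f)>2^{\frac N2\left(1-\frac{\log_2(b+1)}b\right)}/\sqrt N.$$

Part (a) of Theorem 4 is already proved. By the Folding Lemma, Theorem 1 reduces to producing the complete list cheaply.

## 5. Branching on one bit, and why it doubles the cost of a single function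

To compute a function of a middle-layer point $s$, the obvious plan is to read the bits of $s$ one at a time and branch. Branching on a bit $y_i$ needs $y_i$ and $\neg y_i$, and $\neg y_i$ is not available. On the layer $|y|=k$ it can be imitated.

**Lemma C (pseudo-literals).** Let $y\in\{0,1\}^b$ be a block and $i\le b$. Let $T'_r$ be the $r$-th threshold of the $b-1$ variables of $y$ other than $y_i$, with $T'_0=1$ and $T'_b=0$. Put
$$X_i=(y_i\wedge T'_{k-1})\vee T'_{k+1},\qquad Y_i=T'_k.$$
Then

- $X_i=Y_i=0$ if $|y|<k$;
- $X_i=Y_i=1$ if $|y|>k$;
- $X_i=y_i$ and $Y_i=\neg y_i$ if $|y|=k$.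

Moreover, the $b$ variables of the block $\Rightarrow\{X_i,Y_i\}+D$.

**Proof.** Write $w=|y|$. The weight without $y_i$ is $w-y_i$.

*Values of $Y_i$.* If $w<k$, the remaining weight is below $k$ and $Y_i=0$. If $w=k$, the remaining weight is $k-y_i$, so $Y_i=1$ exactly when $y_i=0$. If $w\ge k+1$, the remaining weight is at least $k$ and $Y_i=1$.

*Values of $X_i$.* Let $w<k$. Then $T'_{k+1}=0$. If $y_i=0$ then $X_i=0$. If $y_i=1$ then the remaining weight is $w-1<k-1$, so $T'_{k-1}=0$ and $X_i=0$. Let $w=k$. If $y_i=1$, the remaining weight is $k-1$, so $T'_{k-1}=1$ and $X_i=1$. If $y_i=0$, the remaining weight is $k$, so $T'_{k+1}=0$ and $X_i=0$. Let $w>k$. If $y_i=1$, the remaining weight is at least $k$, so $T'_{k-1}=1$ and $X_i=1$. If $y_i=0$, the remaining weight is at least $k+1$, so $T'_{k+1}=1$ and $X_i=1$.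

*Construction on $b$ wires, one per variable.* Sort the other $b-1$ variables. Those of $T'_{k-1},T'_k,T'_{k+1}$ that are not constant now lie on distinct wires; $T'_k$ is among them since $1\le k\le b-1$. Apply a gate to the wire of $y_i$ and the wire of $T'_{k-1}$ and keep the $\wedge$-output (skip this if $k=1$, where $T'_0=1$). Apply a gate to the result and the wire of $T'_{k+1}$ and keep the $\vee$-output, which is $X_i$ (skip this if $k=b-1$, where $T'_b=0$). The wire carrying $T'_k=Y_i$ has not been touched. $\square$

**Examples.** For $b=2$, $k=1$: $X_1=y_1$ and $Y_1=y_2$. For $b=3$, $k=1$: $X_1=y_1\vee(y_2\wedge y_3)$ and $Y_1=y_2\vee y_3$. On weight $1$ these are $y_1$ and $\neg y_1$.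

For later use, note that
$$X_i\wedge Y_i=[\,|y|>k\,],\qquad X_i\vee Y_i=[\,|y|\ge k\,]. \tag{4}$$

Branching itself is done by the following function of $a,b$ and a pair $u,v$ that plays the role of bit and negated bit. (In Lemmas A and B the letter $b$ also denotes a function; block length does not occur inside those lemmas.) Put
$$M(a,b)=(a\wedge v)\vee(b\wedge u)\vee(u\wedge v).$$
Its values are
$$M(a,b)=0,\ a,\ b,\ 1\quad\text{for}\quad (u,v)=(0,0),\ (0,1),\ (1,0),\ (1,1)\ \text{respectively.} \tag{5}$$
With $u=X_i$, $v=Y_i$: it is $0$ below the layer, $1$ above it, and on the layer it is $a$ if $y_i=0$ and $b$ if $y_i=1$.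

**The direct attempt.** Let $t=1$, and let $h$ depend only on the first $i$ bits of $s$. Splitting on the $i$-th bit, let $h_0,h_1$ be the two functions of the first $i-1$ bits that $h$ becomes. Then $f_h=M(f_{h_0},f_{h_1})$ with $u=X_i$, $v=Y_i$. For $i\ge2$, Lemma A(2) below shows that one copy of each of $f_{h_0},f_{h_1},u,v$ suffices. So if $c_i$ is the cost of one copy by this recursion, then $c_1=b$ and $c_i=2c_{i-1}+b$, that is, $c_i=b(2^i-1)$. Since $s$ is determined by its first $b-1$ bits, we end at $b(2^{b-1}-1)$ wires. Ordering $m$ copies does not help: $m$ copies of $M(f_{h_0},f_{h_1})$ require $m$ copies of $f_{h_0}$ and $m$ copies of $f_{h_1}$, since a gate consumes its inputs, and the recursion has the same cost per copy.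

The exact place where money is lost is this: branching takes in two valuable wires, $a$ and $b$, and returns one useful wire. This is where the cost doubles. But comparator gates never lose wires. What is on the others?

**Lemma A (mixing).** Let $a,b,u,v$ be monotone functions.

1. $\{a,b,u,v,u,v\}\Rightarrow\{M(a,b),M(b,a)\}+D$.
2. If $u\wedge v\le a\le u\vee v$ and $u\wedge v\le b\le u\vee v$, then $\{a,b,u,v\}\Rightarrow\{M(a,b),M(b,a)\}+D$.

**Proof.** *A dual formula for $M(b,a)$.* We claim
$$M(b,a)=(b\vee u)\wedge(a\vee v)\wedge(u\vee v). \tag{6}$$
By (5), the left side is $0,b,a,1$ for $(u,v)=(0,0),(0,1),(1,0),(1,1)$. The right side is $0$ at $(0,0)$ because of its last factor. At $(0,1)$ it is $b\wedge1\wedge1=b$. At $(1,0)$ it is $1\wedge a\wedge1=a$. At $(1,1)$ it is $1$.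

*Part 1.* Apply gates to the pairs $(a,v)$, $(b,u)$, $(u,v)$. The six wires now carry
$$a\wedge v,\quad b\wedge u,\quad u\wedge v,\qquad a\vee v,\quad b\vee u,\quad u\vee v.$$
Combine the first three by $\vee$ with two gates: this is $M(a,b)$. Combine the last three by $\wedge$ with two gates: by (6) this is $M(b,a)$. The two groups use disjoint wires.

*Part 2.* Under the hypothesis the third term is redundant in both formulas. Indeed $(a\wedge v)\vee(b\wedge u)\ge u\wedge v$, because $u=v=1$ forces $a=b=1$. And $(b\vee u)\wedge(a\vee v)\le u\vee v$, because $u=v=0$ forces $a=b=0$. So apply gates to $(a,v)$ and $(b,u)$ only, then combine $a\wedge v,\ b\wedge u$ by $\vee$ into $M(a,b)$ and $a\vee v,\ b\vee u$ by $\wedge$ into $M(b,a)$. $\square$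

So the by-product of $M(a,b)$ is $M(b,a)$: two valuable wires in, two valuable wires out. For someone who wants the single function $M(a,b)$, the function with the two branches exchanged is useless. For someone who wants the *complete list*, it is another entry of the list. So we should manufacture the whole list, and let the Folding Lemma convert it at the end.

## 6. The rate of a list

**Definition (rate).** A finite list $\mathcal A$ of functions has *rate $\le\alpha$* if there are an integer $c\ge1$ and a multiset $V$ of variables with
$$V\Rightarrow c\,\mathcal A+D,\qquad |V|\le\alpha c|\mathcal A|.$$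

The rate is the number of input wires paid per list entry, when the list is produced in some number $c$ of copies.

**Example.** For $b=2$, $k=1$, $t=1$ the complete list is $\{y_1\wedge y_2,\ y_1,\ y_2,\ y_1\vee y_2\}$. From $\{y_1,y_2,y_1,y_2\}$ one gate produces it. So its rate is $\le1$.

*Repetitions.* Let $w\mathcal B$ be $\mathcal B$ repeated $w$ times. If $w\mathcal B$ has rate $\le\alpha$, so does $\mathcal B$: from $V\Rightarrow c\,w\mathcal B+D$ and $|V|\le\alpha c\,w|\mathcal B|$, use $cw$ in place of $c$.

**Lemma B (rate step).** Let $\mathcal A$ be a list with $q$ entries and rate $\le\alpha$. Let $V_0$ be a multiset of $p$ variables with $V_0\Rightarrow\{u,v\}+D$. Then the list $M(\mathcal A^2)=(M(a,b))_{(a,b)\in\mathcal A^2}$, which has $q^2$ entries, has rate $\le\alpha+p$. If $u\wedge v\le a\le u\vee v$ for all $a\in\mathcal A$, it has rate $\le\alpha+p/2$.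

**Proof.** The point is that the cost *adds* instead of doubling. Put $\sigma=2$ in general and $\sigma=1$ in the special case. Apply Lemma A once to each of the $q^2$ ordered pairs in $\mathcal A^2$.

*Consumption.* Each entry of $\mathcal A$ occurs $q$ times as first member and $q$ times as second member, so $2q\,\mathcal A$ is used. The pair $\{u,v\}$ is used $\sigma q^2$ times.

*Production.* The ordered pair $(a,b)$ yields $M(a,b)$ and $M(b,a)$, so every entry of $M(\mathcal A^2)$ arises twice: once from its own pair, once from the reversed pair. We obtain $2M(\mathcal A^2)$ and garbage.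

*Accounting.* Let $V\Rightarrow c\mathcal A+D$ with $|V|\le\alpha cq$. Then $2q$ copies of $V$ together with $c\sigma q^2$ copies of $V_0$ supply $c$ times the consumption and yield $2c\,M(\mathcal A^2)+D$. The number of variables used is at most
$$2q\cdot\alpha cq+c\sigma q^2p=2c\,q^2\left(\alpha+\frac{\sigma p}2\right).$$
Since $2c$ copies of a list with $q^2$ entries were produced, the rate is $\le\alpha+\sigma p/2$. $\square$

Now we build the complete list bit by bit. Let $\mathcal B_j$ be the list of all $f_h$ with $h:\Lambda^j\to\{0,1\}$, built on the blocks $1,\dots,j$.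

**Proposition D.** $\mathcal B_t$ has rate $\le\dfrac{b(b-1)}2+(t-1)\dfrac{b^2}2=\dfrac{b(N-1)}2$.

**Proof.** **Intermediate lists.** To pass from $j-1$ blocks to $j$ blocks we reveal the bits of block $j$ one after the other. For $1\le i\le b-1$ let $\mathcal A_{j,i}$ be the list, indexed by all $h:\Lambda^{j-1}\times\{0,1\}^i\to\{0,1\}$, of the functions $f_{\hat h}$ on blocks $1,\dots,j$, where
$$\hat h(s_1,\dots,s_j)=h\bigl(s_1,\dots,s_{j-1},(s_j)_1\cdots(s_j)_i\bigr).$$
It is a list with repetitions: different $h$ may give the same $\hat h$.

**The last intermediate list is the complete list.** Since $|s_j|=k$ is fixed, the first $b-1$ bits of $s_j$ determine $s_j$. So for $i=b-1$ the domain $\Lambda^j$ is embedded injectively in $\Lambda^{j-1}\times\{0,1\}^{b-1}$, and every function on $\Lambda^j$ extends to the larger set in the same number $w$ of ways, a power of $2$. That is, $\mathcal A_{j,b-1}=w\,\mathcal B_j$. By the remark on repetitions, a bound for the rate of $\mathcal A_{j,b-1}$ is one for $\mathcal B_j$.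

In the steps below $u=X_i$, $v=Y_i$ are the pseudo-literals of bit $i$ in block $j$. By Lemma C they are obtained from $p=b$ variables.

**Step $i\ge2$: from $\mathcal A_{j,i-1}$ to $\mathcal A_{j,i}$.** Every $a\in\mathcal A_{j,i-1}$ is a block-scan function that looks at block $j$ first, so it is $0$ if $|x^{(j)}|<k$ and $1$ if $|x^{(j)}|>k$. By (4), $u\wedge v\le a\le u\vee v$, so the special case of Lemma B is available. Let $a=f_{\hat h_0}$ and $a'=f_{\hat h_1}$. By (5), $M(a,a')$ is $0$ if $|x^{(j)}|<k$, is $1$ if $|x^{(j)}|>k$, and if $|x^{(j)}|=k$ it is $a$ when the $i$-th bit of $x^{(j)}$ is $0$ and $a'$ when it is $1$. In this last case the scan continues into the blocks below $j$, where $a$ and $a'$ behave alike until they stop or reach $h_0$ or $h_1$. So $M(a,a')=f_{\hat h}$ with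
$$h(s_1,\dots,s_{j-1},c_1\cdots c_i)=h_{c_i}(s_1,\dots,s_{j-1},c_1\cdots c_{i-1}).$$
The map $(h_0,h_1)\mapsto h$ is a bijection onto the index set of $\mathcal A_{j,i}$. Hence $M(\mathcal A_{j,i-1}^2)=\mathcal A_{j,i}$ as lists, and the rate increases by at most $b/2$.

**Step $i=1$, $j\ge2$: from $\mathcal B_{j-1}$ to $\mathcal A_{j,1}$.** The functions in $\mathcal B_{j-1}$ do not see block $j$, so they are not between $u\wedge v$ and $u\vee v$, and we use the general case of Lemma B. Let $a=f_{h_0}$ and $a'=f_{h_1}$ be in $\mathcal B_{j-1}$. By (5), $M(a,a')$ is $0$ or $1$ if $|x^{(j)}|<k$ or $>k$, and on $|x^{(j)}|=k$ it is $a$ or $a'$ according to the first bit of $x^{(j)}$. This is $f_{\hat h}$ with $h(s_1,\dots,s_{j-1},c)=h_c(s_1,\dots,s_{j-1})$, and again $(h_0,h_1)\mapsto h$ is a bijection. So $M(\mathcal B_{j-1}^2)=\mathcal A_{j,1}$, and the rate increases by at most $b$.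

**Step $i=1$, $j=1$: the start.** The four functions $h:\{0,1\}\to\{0,1\}$ are constant $0$, the identity, negation, and constant $1$. By Lemma C and (4) the corresponding $f_{\hat h}$ are $u\wedge v,\ u,\ v,\ u\vee v$, where $u=X_1$, $v=Y_1$. One gate gives $\{u,v,u,v\}\Rightarrow\{u\wedge v,u\vee v,u,v\}=\mathcal A_{1,1}$. So $2b$ variables give a list with $4$ entries, and the rate is $\le b/2$.

**Total.** Block $1$: one start and $b-2$ steps with $i\ge2$, so $\mathcal B_1$ has rate $\le\frac b2+(b-2)\frac b2=\frac{b(b-1)}2$. Each further block: one step costing $b$ and $b-2$ steps costing $\frac b2$, at most $b+(b-2)\frac b2=\frac{b^2}2$. The sum is $\frac{b(b-1)}2+(t-1)\frac{b^2}2=\frac b2(bt-1)=\frac{b(N-1)}2$. $\square$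

**Example.** For $b=3$, $k=1$, $t=1$: the list $\mathcal A_{1,1}$ has $4$ entries and rate $\le3/2$. Mixing with $X_2,Y_2$ gives $\mathcal A_{1,2}$ with $16$ entries and rate $\le3$. The first two bits of a point of $\Lambda=\{100,010,001\}$ are $10$, $01$ or $00$; the value of $h$ at $11$ is irrelevant, so $w=2$ and $\mathcal A_{1,2}$ is the list of all $8$ slice functions, each twice.

## 7. Amortized size at most $2b(N-1)$

**Proof of Theorem 1.** We feed the list of Proposition D into the Folding Lemma. Put $\alpha=b(N-1)/2$ and $H=2^K=|\mathcal B_t|$, and fix $h$. By Proposition D there are $c\ge1$ and a multiset $V$ of variables with $V\Rightarrow c\mathcal B_t+D$ and $|V|\le\alpha cH$. Two copies of $V$ give $c$ copies of $2\mathcal B_t$, and by (3), applied $c$ times,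
$$2V\Rightarrow\frac{cH}2\cdot f_h+D.$$
The wires are labeled with variables only, so this is a monotone comparator circuit with $2|V|$ wires and $m_0=cH/2$ outputs computing $f_h$. Hence $\mathrm{mCC}(m_0\cdot f_h)\le2\alpha cH=4\alpha m_0$, and by (2)
$$\underset{\sim}{\mathrm{mCC}}(f_h)\le4\alpha=2b(N-1).$$
For $t=1$ we have $b=N$ and the $f_h$ are all the $k$-slice functions, so the bound is $2N(N-1)$. $\square$

## 8. A single copy is expensive: counting circuits by wires

Size counts wires only, while the number of gates is unrestricted. To count functions of small size we must first bound the number of gates that matter.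

**Lemma E (normalization).** In any monotone comparator circuit, gates acting on wires that carry comparable functions can be removed, after renaming wires in later gates and outputs, without changing the multiset of functions computed at the outputs. A circuit with $S$ wires in which every gate acts on incomparable functions has at most $\binom S2$ gates.

**Proof.** *Removal.* Consider a gate on $(i,j)$ with functions $a,b$ on these wires. If $a\le b$, it changes nothing and can be deleted. If $a\ge b$, it swaps the contents of the two wires, so delete it and exchange $i$ and $j$ in all later gates and output designations. Up to renaming, all later wires carry the same functions as before. Repeat until no such gate remains.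

*Bound.* We use as a potential the number of unordered pairs of wires that carry comparable functions. Let a gate on $i,j$ replace incomparable $a,b$ by $a\wedge b,\ a\vee b$. The pair $\{i,j\}$ becomes comparable. Pairs that avoid $i$ and $j$ do not change. Consider another wire, with function $c$, and the two pairs it forms with $i$ and $j$.

- If $c$ is comparable to both $a$ and $b$, then $c\ge a,b$ or $c\le a,b$, since $a\le c\le b$ or $b\le c\le a$ would make $a,b$ comparable. In the first case $c\ge a\vee b\ge a\wedge b$, in the second $c\le a\wedge b\le a\vee b$. So $c$ is comparable to both new functions.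
- If $c$ is comparable to exactly one of them, say $a$, then $c\ge a\ge a\wedge b$ or $c\le a\le a\vee b$. So $c$ is comparable to at least one new function.

Thus no wire $c$ loses comparable pairs, and the potential grows by at least $1$ at each gate. It is at most $\binom S2$. $\square$

**Lemma F.** If $S\ge N+2$, at most $S^{S^2+3}$ functions on $N$ variables have $\mathrm{mCC}\le S$.

**Proof.** Given a circuit with at most $S$ wires and one output, pad it with constant wires to exactly $S$ wires, and normalize it by Lemma E. It then has at most $S(S-1)/2$ gates. There are $(N+2)^S\le S^S$ initial labelings, $S$ choices of the output wire, and at most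
$$\sum_{\tau\le S(S-1)/2}(S(S-1))^\tau\le(S^2)^{S(S-1)/2+1}=S^{S^2-S+2}$$
gate sequences (a geometric sum with ratio $Q\ge2$ up to exponent $r$ is at most $Q^{r+1}$). The product is at most $S^S\cdot S\cdot S^{S^2-S+2}=S^{S^2+3}$. $\square$

**Proof of Theorem 2.** Let $S=\lfloor\sqrt{K/\ell}\rfloor\ge N+2\ge4$. We collect three bounds.

- $K\ge L\ge2$, so $\ell\ge1$ and $\log_2S\le\frac12\log_2(K/\ell)\le\frac\ell2$.
- $S^2\le K/\ell$.
- $16\le S^2\le K/\ell$, so $\ell\le K/16$.

Therefore
$$(S^2+3)\log_2S\le\frac K\ell\cdot\frac\ell2+\frac{3\ell}2\le\frac K2+\frac{3K}{32}\le\frac{3K}4.$$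
By Lemma F at most $2^{3K/4}$ functions on $N$ variables have $\mathrm{mCC}\le S$. The $2^K$ functions $f_h$ are distinct, so this concerns at most a $2^{-K/4}$ fraction of the $h$. All others have $\mathrm{mCC}(f_h)\ge S+1>\sqrt{K/\ell}$. $\square$

**Proof of Corollary 3.** *The case $N=30$, $k=15$.* Here $2^{27}=134217728<155117520<268435456=2^{28}$, so $27<\ell<28$, and $K/\ell>155117520/28>5536609=2353^2$. Hence $\sqrt{K/\ell}>2353$, and $\lfloor\sqrt{K/\ell}\rfloor\ge2353\ge32=N+2$. Theorem 2 gives $\mathrm{mCC}>2353$ for almost all, Theorem 1 gives $\underset{\sim}{\mathrm{mCC}}\le1740$ for all. Since $1740<2353$, Conjecture 1.3 is false.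

*General $N\ge20$, $k=\lfloor N/2\rfloor$.* The largest of the $N+1$ binomial coefficients is $K=\binom N{\lfloor N/2\rfloor}\ge2^N/(N+1)$, and $\ell\le N$. So
$$\sqrt{K/\ell}\ge\frac{2^{N/2}}{\sqrt{N(N+1)}}>\frac{2^{N/2}}{N+1}.$$
To apply Theorem 2 we need the right side to be at least $N+2$, that is, $2^{N/2}\ge(N+1)(N+2)$. At $N=20$ this reads $1024\ge21\cdot22=462$. Each step $N\to N+1$ multiplies the left side by $\sqrt2$ and the right side by $\frac{N+3}{N+1}\le\frac{23}{21}<\sqrt2$. So it holds for all $N\ge20$. Theorems 1 and 2 give the claim. $\square$

## 9. Amortized size close to the number of variables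

We now prove Theorem 4(b). The plan is to take a hard block-scan function on few variables $n_0$ and pad it with $N-n_0$ further variables, each of which adds exactly $1$ to the cost per copy.

**Lemma G (padding).** For nonconstant monotone $f$ and a new variable $w$, $\ \mathrm{mCC}(m\cdot(f\wedge w))=\mathrm{mCC}(m\cdot f)+m$ for all $m\ge1$.

**Proof.** "$\le$": take a circuit for $m\cdot f$, add $m$ wires labeled $w$, and combine each output with its own new wire by $\wedge$.

"$\ge$": take a circuit for $m\cdot(f\wedge w)$ of minimum size $s$. *At least $m$ wires are labeled $w$:* fix the old variables at a point where $f=1$. The outputs become $w$, all wires carry functions in the chain $\{0,w,1\}$, and as in the proof of Theorem 4(a) the gates only permute, so at least $m$ wires are labeled $w$. *These wires can be removed:* in the original circuit set $w=1$. The outputs now compute $f$. Normalize by Lemma E. A wire that is initially constant is never touched by a gate, since the first gate touching it would act on a constant, which is comparable to everything. So it stays constant, and it is not an output because $f$ is not constant.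 In particular the at least $m$ wires formerly labeled $w$, now constant $1$, can be deleted. What remains is a circuit for $m\cdot f$ with at most $s-m$ wires. $\square$

**Proof of Theorem 4(b).** **Choice of the core.** Take $b=2$, $k=1$, $t=n_0/2$. Then $f_h$ has $n_0$ variables, $L=2$, $K=2^{n_0/2}$, $\ell=n_0/2$, and $\sqrt{K/\ell}=2^{n_0/4}/\sqrt{n_0/2}$.

**Theorem 2 applies.** We need $\sqrt{K/\ell}\ge n_0+2$ for even $n_0\ge28$. At $n_0=28$: $128/\sqrt{14}>34>30$. For $n_0\to n_0+2$ the left side grows by the factor $\sqrt{2n_0/(n_0+2)}\ge\sqrt{56/30}>1.3$, and the right side by $\frac{n_0+4}{n_0+2}\le\frac{32}{30}$. So the condition holds throughout.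

**All variables of $f_h$ are essential, except for at most two $h$.** Consider a variable in a block $j\ge2$. Give the blocks above $j$ (those scanned earlier) weight $1$, set the other variable of block $j$ to $0$, and set block $j-1$ to $(1,1)$. If the variable is $0$, block $j$ has weight $0$ and the output is $0$. If it is $1$, block $j$ has weight $1$, the scan moves to block $j-1$, and the output is $1$. So $f_h$ equals that variable.

Now consider block $1$. With the other blocks of weight $1$ and equal to $s$, the values of $f_h$ at $x^{(1)}=(0,0),(1,0),(0,1),(1,1)$ are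
$$0,\quad h((1,0),s),\quad h((0,1),s),\quad 1.$$
If the first variable is inessential, comparing $(0,0)$ with $(1,0)$ and $(0,1)$ with $(1,1)$ gives $h((1,0),s)=0$ and $h((0,1),s)=1$ for all $s$, which determines $h$. Symmetrically the second variable is inessential for at most one $h$.

**Existence.** At most a fraction $2^{-K/4}+2\cdot2^{-K}<1$ of the $h$ are excluded by Theorem 2 or by inessential variables. So some $h$ satisfies $\mathrm{mCC}(f_h)>2^{n_0/4}/\sqrt{n_0/2}$ with all variables essential. By Theorem 1, $\underset{\sim}{\mathrm{mCC}}(f_h)\le2\cdot2(n_0-1)=4(n_0-1)$.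

**Padding.** Let $F=f_h\wedge w_1\wedge\dots\wedge w_{N-n_0}$ with new variables $w_r$. Apply Lemma G repeatedly; each intermediate function is monotone and not constant. For $m=1$ it gives $\mathrm{mCC}(F)=\mathrm{mCC}(f_h)+N-n_0>N-n_0+2^{n_0/4}/\sqrt{n_0/2}$. Dividing by $m$ and letting $m\to\infty$, it gives
$$\underset{\sim}{\mathrm{mCC}}(F)=\underset{\sim}{\mathrm{mCC}}(f_h)+N-n_0\le4n_0-4+N-n_0=N+3n_0-4.$$
All $N$ variables of $F$ are essential: for the variables of $f_h$ set all $w_r=1$, and for $w_r$ set the other $w$'s to $1$ and the old variables to a point where $f_h=1$. So Theorem 4(a) gives $\underset{\sim}{\mathrm{mCC}}(F)\ge N$.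

**Fixed $\varepsilon\in(0,1]$.** Let $n_0$ be the largest even integer with $3n_0\le\varepsilon N$. For large $N$ it satisfies $28\le n_0\le N$. Then $\underset{\sim}{\mathrm{mCC}}(F)\le N+3n_0\le(1+\varepsilon)N$. Since $\varepsilon N/3-2<n_0\le\varepsilon N/3$,
$$\mathrm{mCC}(F)\ge\frac{2^{n_0/4}}{\sqrt{n_0/2}}\ge\frac{2^{\varepsilon N/12-1/2}}{\sqrt{\varepsilon N/6}}\ge2^{\varepsilon N/13}$$
for large $N$, because $2^{\varepsilon N(1/12-1/13)}$ eventually exceeds $\sqrt{2}\cdot\sqrt{\varepsilon N/6}$.

**Fixed $c$.** We may assume $c>0$. Let $n_0=2\lceil2(c+1)\log_2N\rceil$, which is even and, for large $N$, lies between $28$ and $N$. Then $\underset{\sim}{\mathrm{mCC}}(F)=N+O_c(\log N)$. Since $n_0/4\ge(c+1)\log_2N$, we get $\mathrm{mCC}(F)\ge N^{c+1}/\sqrt{n_0/2}\ge N^c$ for large $N$, because $n_0/2\le N^2$ for large $N$. $\square$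

## 10. How large the ratio can be

**Proof of Theorem 5.** **Upper bound.** We bound $\mathrm{mCC}$ by formula size. Let $\lambda_N$ be the largest number of leaves needed by a monotone formula for a monotone function of $N$ variables. A constant needs one leaf, so $\lambda_0=1$. For a variable $x$ of $f$, monotonicity gives $f=f|_{x=0}\vee(x\wedge f|_{x=1})$, so $\lambda_N\le2\lambda_{N-1}+1$. Thus $\lambda_N+1\le2(\lambda_{N-1}+1)$ and $\lambda_N\le2^{N+1}-1$. By Section 2 a formula with $\lambda$ leaves gives $\lambda$ wires, so $\mathrm{mCC}(f)\le2^{N+1}-1$. Also $\underset{\sim}{\mathrm{mCC}}(f)\ge1$, since $m$ distinct outputs need $m$ wires. Hence $\rho(N)\le2^{N+1}$.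

**Lower bound.** By Corollary 3, for $N\ge20$ there is a slice function on $N$ variables showing
$$\rho(N)\ge\frac{2^{N/2}/(N+1)}{2N(N-1)}=2^{N/2-O(\log N)}.$$

**Linear amortized size.** The aim is to keep $b$ fixed, so that the factor $b$ in Theorem 1 is a constant. Fix $b\ge2$ and take $k=\lfloor b/2\rfloor$, so $1\le k\le b-1$. The coefficient $L=\binom bk$ is the largest of $b+1$ binomial coefficients with sum $2^b$, and it is at least $2$. So $L\ge\max(2,2^b/(b+1))$, and
$$K=L^t\ge\frac{2^{bt}}{(b+1)^t}=2^{N\left(1-\frac{\log_2(b+1)}b\right)}.$$
Since $L<2^b$, we have $\ell=t\log_2L<N$. Also $K\ge2^t=2^{N/b}$ grows exponentially in $N$, so $\sqrt{K/\ell}\ge2^{N/(2b)}/\sqrt N\ge N+2$ for all large $t$, and Theorem 2 applies. It gives some $h$ with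
$$\mathrm{mCC}(f_h)>\sqrt{K/\ell}>2^{\frac N2\left(1-\frac{\log_2(b+1)}b\right)}/\sqrt N.$$
Theorem 1 gives $\underset{\sim}{\mathrm{mCC}}(f_h)\le2b(N-1)$ for the same $h$. $\square$
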